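# Claiming edges in a tree: largest and smallest minimal percolating sets

## Vertices that each claim $r$ edges

Fix an integer $r\ge 2$ and a tree $T$ with $n$ vertices. Think of the $n-1$ edges as goods. A vertex may claim edges incident with it, and an edge may be claimed only once. The whole lecture is about which sets of vertices can be satisfied at the same time, if each vertex wants exactly $r$ edges.

**Definition (assignment, feasible, eligible).** A set $U\subseteq V(T)$ is *feasible* if there are pairwise disjoint edge sets $F_v$ $(v\in U)$, where $F_v$ consists of exactly $r$ edges incident with $v$. Such a family $(F_v)_{v\in U}$ is called an *assignment* for $U$. A vertex of degree at least $r$ is called *eligible*. A feasible set is *maximal* if no proper superset of it is feasible.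

Subsets of feasible sets are feasible, and a feasible set contains only eligible vertices. Disjointness gives $r|U|\le n-1$ for every feasible $U$.

Here are three examples, which we use repeatedly.

* $Y$ is the star $K_{1,r}$. Its leaves have degree $1<r$, so the center is the only eligible vertex. The only maximal feasible set is the center alone.
* $X$ is a vertex $u$ with $r$ neighbors $v_1,\dots,v_r$, where each $v_i$ has $r-1\geq 1$ further neighbors, all leaves. It has $r+r(r-1)=r^2$ edges. The eligible vertices $u,v_1,\dots,v_r$ all have degree exactly $r$, so each of them, when it is in a feasible set, must claim all its edges. Two adjacent ones would both claim the edge between them, and nonadjacent ones never conflict. So the feasible sets are the independent sets of eligible vertices, and the maximal ones are $\{u\}$ and $\{v_1,\dots,v_r\}$. For $r=2$, $X$ is the path $P_5$.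
* $S$, for $r=2$, is the tree with vertices $x,a,b,c,a',b'$ and edges $xa,xb,xc,aa',bb'$. The eligible vertices are $x,a,b$. There are $5$ edges, so feasible sets have at most $2$ elements. All three pairs are feasible: $\{x,a\}$ through $F_a=\{xa,aa'\}$, $F_x=\{xb,xc\}$; $\{x,b\}$ symmetrically; $\{a,b\}$ through $F_a=\{xa,aa'\}$, $F_b=\{xb,bb'\}$. So every maximal feasible set has size $2$.

In $X$ maximal feasible sets have very different sizes, $1$ and $r$. How different can the sizes be in a tree? We shall see that the factor $r$ is the worst possible, and this answers a question about an infection process.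

## Percolation on a tree is edge claiming

**Definition (percolation).** In *$r$-neighbor bootstrap percolation* on a finite graph $G$ we start with $A_0=A\subseteq V(G)$ and put $A_t=A_{t-1}\cup B_t$ for $t\ge1$, where $B_t$ is the set of vertices with at least $r$ neighbors in $A_{t-1}$. Let $\langle A\rangle=\bigcup_{t\ge0}A_t$. The set $A$ *percolates* if $\langle A\rangle=V(G)$. It is a *minimal percolating set* if it percolates and no proper subset of it percolates.

For example, take $r=2$ and the path with vertices $1,2,3,4,5$ in order. The set $\{1,3,5\}$ percolates, since $2$ and $4$ each have two infected neighbors. The set $\{1,2,4,5\}$ percolates too, through the vertex $3$. Both turn out to be minimal, of sizes $3$ and $4$; their complements $\{2,4\}$ and $\{3\}$ are exactly the two maximal feasible sets of $X=P_5$. This is no accident.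

**Lemma 1.** In a tree $T$, a set $A$ percolates if and only if $U=V(T)\setminus A$ is feasible.

*Proof.* Suppose $A$ percolates. For $v\notin A$, first infected at time $t$, let $F_v$ consist of $r$ edges from $v$ to vertices of $A_{t-1}$. If $vw\in F_v$, then $w$ was infected strictly before $v$. So $vw$ cannot also lie in $F_w$, and no edge is used twice. This is an assignment for $U$.

Conversely, let $(F_v)$ be an assignment for $U$ and suppose $Z=V(T)\setminus\langle A\rangle$ is nonempty. Since $A\subseteq\langle A\rangle$, we have $Z\subseteq U$. A vertex $v\in Z$ is never infected, so it has fewer than $r$ neighbors outside $Z$. Its $r$ claimed edges lead to $r$ different neighbors, so $F_v$ contains an edge with both ends in $Z$. These edges are distinct for distinct $v$, so the induced subgraph $T[Z]$ has at least $|Z|$ edges. But $T[Z]$ is a forest on $|Z|\ge1$ vertices and has at most $|Z|-1$ edges, a contradiction. $\square$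

By Lemma 1, minimal percolating sets are exactly the complements of maximal feasible sets. Let $m(T,r)$ and $E(T,r)$ be the sizes of a smallest and a largest minimal percolating set of $T$, and put
$$M(T)=n-m(T,r),\qquad B(T)=n-E(T,r).$$
Then $M(T)$ is the maximum size of a feasible set, and $B(T)$ is the minimum size of a maximal feasible set. We write $M,B$ when $T$ is clear. Immediately,
$$B\le M,\qquad rM\le n-1. \tag{1}$$
In the examples, $Y$ has $M=B=1$, $X$ has $M=r$, $B=1$, and $S$ has $M=B=2$.

## The possible pairs, and the two theorems

**Definition (possible pair).** For the fixed $r$, a pair $(a,b)$ is *possible* if for every $\epsilon>0$ and every $N$ there is a tree $T$ of size $n\ge N$ such that $m(T,r)/n$ is within $\epsilon$ of $a$ and $E(T,r)/n$ is within $\epsilon$ of $b$.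

For example, $(1,1)$ is possible: a star with $p\ge r$ leaves has only its center eligible, so $M=B=1$ and $m/n=E/n=1-\frac1n$ with $n=p+1$ as large as we like.

The problem, whose stated source is "Largest and smallest minimal percolating sets in trees", is to determine all possible pairs. For $r=2$ its statement gives the following as known: every possible pair lies in the convex hull of $(\frac12,\frac12),(\frac12,\frac34),(\frac58,\frac78),(1,1)$, and every pair in the hull of $(\frac12,\frac12),(\frac12,\frac34),(1,1)$ is possible. That leaves the triangle with vertices $(\frac12,\frac34),(\frac58,\frac78),(1,1)$ undecided.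

**Theorem 1.** For every $r\ge2$ the set of possible pairs is exactly
$$\Big\{(a,b):\ a\ge 1-\tfrac1r,\quad a\le b\le 1-\tfrac{1-a}{r}\Big\}=\operatorname{conv}\Big\{\big(1-\tfrac1r,1-\tfrac1r\big),\ \big(1-\tfrac1r,1-\tfrac1{r^2}\big),\ (1,1)\Big\}.$$
The inequality behind it, valid for every tree, is $n-m(T,r)\le r\,(n-E(T,r))$, that is, $E(T,r)\le\frac{(r-1)n+m(T,r)}{r}$.

For $r=2$ the possible pairs are therefore exactly the hull of $(\frac12,\frac12),(\frac12,\frac34),(1,1)$. The segment from $(\frac12,\frac34)$ to $(1,1)$ lies on the line $b=\frac{1+a}2$, and $(\frac58,\frac78)$ is strictly above it because $\frac{13}{16}<\frac78$. So in the undecided triangle only the points of that segment are possible.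

**Theorem 2.** Let $n\ge1$ and $B,M\ge 0$ be integers. Some tree with $n$ vertices has $m(T,r)=n-M$ and $E(T,r)=n-B$ if and only if:

* *case $r\ge3$:* $B\le M\le rB$, $D:=n-1-rM\ge0$, and either $M=B$ or
$$D\ \ge\ (r-2)\Big\lceil\tfrac{M-B}{r-1}\Big\rceil+1-(M-B);\tag{2}$$
* *case $r=2$:* either $n\le 2$ and $M=B=0$; or $n\ge3$, $1\le B\le M\le 2B-1$, $2M\le n-1$; or $(n,M,B)=(5,2,1)$.

The number $D$ is the number of edges left unclaimed by a largest feasible set.

## Small trees by hand

Take $r=2$. For $n\le2$ nothing is eligible, so $M=B=0$. For $n=3$ the path has $M=B=1$. For $n=4$ there are three edges, so $M\le1$, and both trees have an eligible vertex; so $M=B=1$. For $n=5$ there are three trees. The star has $M=B=1$. The path has $M=2$, $B=1$. The third tree has a vertex $x$ of degree $3$ with two leaf neighbors and one neighbor $a$ of degree $2$. Here $a$ claims both its edges and $x$ claims its two leaf edges, so $\{x,a\}$, which is the set of all eligible vertices, is feasible, and $M=B=2$. Every case agrees with Theorem 2, and $P_5$ is the exceptional triple $(5,2,1)$.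

Now take $r=3$ and ask for $M=2$, $B=1$. The count $rM\le n-1$ requires $n\ge7$. Suppose $n=7$, and let $\{a,b\}$ be feasible. Then the claims of $a$ and $b$ use all six edges, so every edge has $a$ or $b$ as an end. A third vertex then has all its edges going to $a$ or $b$, so it has degree at most $2$ and is not eligible. Thus $\{a,b\}$ is the only maximal feasible set and $B=2$. So $n=7$ is impossible. With $n=8$ it works: give $u$ one leaf neighbor and two neighbors $v_1,v_2$, each with two leaves. There are $7$ edges, all eligible vertices $u,v_1,v_2$ have degree $3$, and the maximal feasible sets are $\{u\}$ and $\{v_1,v_2\}$. This matches (2), which for $r=3$, $M-B=1$ reads $D\ge 1+1-1=1$. The lesson is that unclaimed edges sometimes have to exist.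

## A direct count, and the trouble with common vertices

We want $M\le rB$. Let $U$ be a maximal feasible set and $U^*$ any feasible set, with assignments $(F_x)_{x\in U}$ and $(F^*_y)_{y\in U^*}$. The natural argument is to charge. Take $v\in U^*\setminus U$. If $F^*_v$ were disjoint from $\bigcup_{x\in U}F_x$, then adding $F^*_v$ would give an assignment for $U\cup\{v\}$, contradicting maximality. So $F_v^*$ contains an edge claimed by some member of $U$; charge $v$ to this edge. The sets $F^*_v$ are disjoint, so different $v$ are charged to different edges, and
$$|U^*\setminus U|\le r|U|.$$

If $U$ and $U^*$ are disjoint we are done. In general this gives only $|U^*|\le |U\cap U^*|+r|U|$, which is compatible with $M=(r+1)B$. To get $M\le rB$ we would like the charges to land only on the edges of vertices in $U\setminus U^*$, that is, $|U^*\setminus U|\le r|U\setminus U^*|$. The count gives no control over this: a charge may land on an edge claimed in the first assignment by a vertex $x\in U\cap U^*$ that claims other edges in the second.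

This really happens, and choosing the assignments cleverly does not avoid it. In the tree $S$ with $r=2$, let $U=\{x,a\}$ and $U^*=\{x,b\}$. The vertices $a$ and $b$ have degree $2$, so the assignments are forced: $F_a=\{xa,aa'\}$, $F_x=\{xb,xc\}$ and $F^*_b=\{xb,bb'\}$, $F^*_x=\{xa,xc\}$. The vertex $b\in U^*\setminus U$ can only be charged to the edge $xb$, which belongs to the common vertex $x$.

The way out is not to freeze the assignment. Let the members of $U$ keep $r$ edges each but allow these edges to be rerouted, and let the vertices of $U^*\setminus U$ come in *partially*, with fewer than $r$ claims each. To make sense of partial claims we split each vertex into $r$ copies.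

## $r$ copies of each vertex: Hall and augmentation

Consider the bipartite graph with left side $V(T)\times[r]$, where $[r]=\{1,\dots,r\}$, and right side $E(T)$; the copy $(v,i)$ is joined to the edge $f$ if $v\in f$. Call a set $K\subseteq V(T)\times[r]$ *matchable* if some matching covers all of $K$. A matching covering $U\times[r]$ gives each $v\in U$ its own $r$ edges, so
$$U\text{ is feasible}\iff U\times[r]\text{ is matchable}.$$
A matchable set containing only some copies of $v$ encodes a partial claim of $v$. For instance, in $S$ with $r=2$, all three eligible vertices cannot be satisfied, but both copies of $x$ and $a$ and one copy of $b$ are matchable: $x$ takes $xb,xc$, $a$ takes $xa,aa'$, and $b$ takes $bb'$.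

For $Z\subseteq V(T)$ let $e(Z)$ be the number of edges incident with at least one vertex of $Z$.

**Hall's condition.** *$U$ is feasible if and only if $e(Z)\ge r|Z|$ for all $Z\subseteq U$.* Indeed, by Hall's theorem $U\times[r]$ is matchable if and only if no set of copies has fewer neighbors than elements. A violating set of copies may be enlarged to all copies of its vertices: its neighborhood does not change and its size does not decrease. So it is enough to test the sets $Z\times[r]$. More generally, if $K$ is matchable and contains $\kappa(v)$ copies of each $v$, then $e(Z)\ge\sum_{v\in Z}\kappa(v)$ for every $Z$, since the copies in $K$ over $Z$ are matched to distinct edges incident with $Z$.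

**Lemma 2 (augmentation).** *If $K,K'$ are matchable and $|K|<|K'|$, then $K\cup\{c\}$ is matchable for some $c\in K'\setminus K$.*

This says that the matchable sets are the independent sets of a transversal matroid (Edmonds–Fulkerson 1965). The part we use has a short proof.

*Proof.* Let $N,N'$ be matchings covering exactly $K$, $K'$ on the left. The components of the symmetric difference $N\triangle N'$ are cycles and paths along which edges of $N$ and $N'$ alternate. Since $|N'|>|N|$, some component has more edges of $N'$ than of $N$. It is a path that starts and ends with an edge of $N'$. Its length is odd, so exactly one of its ends is on the left; call it $c$. This $c$ is covered by $N'$ and not by $N$, so $c\in K'\setminus K$. Exchange the edges of $N$ and $N'$ along this path. The result is a matching that covers all left vertices covered by $N$, and $c$ in addition. $\square$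

## The exchange inequality

We can now do what the direct count could not.

**Lemma 3.** *Let $U$ be maximal feasible and $U^*$ feasible. Then $|U^*\setminus U|\le r\,|U\setminus U^*|$. In particular $|U^*|\le r|U|$, so $M(T)\le rB(T)$.*

*Proof.* Let $s=|U^*\setminus U|$ and $k=|U\setminus U^*|$. If $s\le k$ there is nothing to prove. So let $s>k$, that is, $|U^*|>|U|$.

**Bring in partial claims.** The sets $U\times[r]$ and $U^*\times[r]$ are matchable. Apply Lemma 2 repeatedly, always with $K'=U^*\times[r]$: starting from $U\times[r]$, we add elements of $U^*\times[r]$ until we reach a matchable set $K$ with $|K|=r|U^*|$. The copies of vertices of $U\cap U^*$ were all there from the start. So the added elements lie in $(U^*\setminus U)\times[r]$, and their number is $r|U^*|-r|U|=r(s-k)$.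

**Count what is missing.** The set $(U^*\setminus U)\times[r]$ has $rs$ elements, and $K$ misses exactly $rs-r(s-k)=rk$ of them. If $s>rk$, then some $v\in U^*\setminus U$ has no missing copy. Then $(U\cup\{v\})\times[r]\subseteq K$ is matchable and $U\cup\{v\}$ is feasible, contradicting the maximality of $U$. So $s\le rk$.

**Add the common part.** Finally
$$|U^*|=|U\cap U^*|+s\le|U\cap U^*|+rk\le r\big(|U\cap U^*|+k\big)=r|U|.$$
Choosing $|U|=B(T)$ and $|U^*|=M(T)$ gives $M(T)\le rB(T)$. $\square$

Since $M=n-m$ and $B=n-E$, this is the inequality $n-m\le r(n-E)$ of Theorem 1. It also gives
$$E-m=M-B\le\tfrac{r-1}{r}M\le\tfrac{(r-1)(n-1)}{r^2},$$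
a bound that the problem statement lists as known.

## The triangle of possible pairs

*Proof of Theorem 1.*

**Step 1: nothing outside the triangle is possible.** Put $\alpha=M/n=1-\frac mn$ and $\beta=B/n=1-\frac En$. By (1) and Lemma 3, every tree satisfies
$$\alpha\le\tfrac1r,\qquad \tfrac{\alpha}{r}\le\beta\le\alpha .$$
If $(a,b)$ is possible, then $(1-a,1-b)$ is a limit of such points $(\alpha,\beta)$. The conditions are closed, so $(1-a,1-b)$ satisfies them. Translated, they read $a\ge1-\frac1r$, $b\ge a$, and $1-b\ge\frac{1-a}r$, which is the stated region. In the $(\alpha,\beta)$-plane the region consists of the points between the lines $\beta=\alpha/r$ and $\beta=\alpha$ with $0\le\alpha\le\frac1r$ (nonnegativity of $\alpha$ follows from $\frac\alpha r\le\alpha$). It is the triangle with vertices $(0,0)$, $(\frac1r,\frac1r)$, $(\frac1r,\frac1{r^2})$, which correspond to $(a,b)=(1,1)$, $(1-\frac1r,1-\frac1r)$, $(1-\frac1r,1-\frac1{r^2})$.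

**Step 2: a tree that glues blocks without interaction.** Per edge, $Y$ contributes $(\frac1r,\frac1r)$ to $(M,B)$, and $X$ contributes $(\frac1r,\frac1{r^2})$; unused edges contribute $(0,0)$. These are the three corners, so we only need to glue copies so that they do not influence each other. Take $x$ copies of $X$ and $y$ copies of $Y$, choose one leaf in each copy, identify all chosen leaves to one vertex $h$, and attach $p\ge r$ new leaves to $h$. Call the resulting tree $T(x,y,p)$. Counting edges,
$$n=1+p+r^2x+ry. \tag{3}$$
The eligible vertices are $h$, which has degree at least $p\ge r$, and the eligible vertices of the blocks, whose degrees have not changed. We claim that a set $U$ of eligible vertices is feasible if and only if $U\cap(V(Q)\setminus\{h\})$ is feasible in $Q$ for each block $Q$.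

* *Only if:* the edges of the tree incident with a vertex of $Q$ other than $h$ are precisely its edges in $Q$. So the claims of the vertices of $U\cap(V(Q)\setminus\{h\})$ form an assignment in $Q$.
* *If:* combine assignments of the blocks, which use disjoint edge sets; if $h\in U$, let $h$ claim $r$ of its new pendant edges.

So the maximal feasible sets are exactly the sets consisting of $h$ and one maximal feasible set of each block. Hence
$$M=1+rx+y,\qquad B=1+x+y. \tag{4}$$

**Step 3: every point of the triangle is approached.** Let $\lambda_0,\lambda_1,\lambda_2\ge0$ with $\lambda_0+\lambda_1+\lambda_2=1$. For large $L$ put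
$$x=\lfloor\lambda_2L/r^2\rfloor,\qquad y=\lfloor\lambda_1L/r\rfloor,\qquad p=r+\lfloor\lambda_0L\rfloor .$$
By (3), $n=L+O(1)$ for fixed $r$. By (4), as $L\to\infty$,
$$\frac Mn\to\frac{\lambda_2}r+\frac{\lambda_1}r,\qquad \frac Bn\to\frac{\lambda_2}{r^2}+\frac{\lambda_1}r .$$
So the point $\lambda_0(0,0)+\lambda_1(\frac1r,\frac1r)+\lambda_2(\frac1r,\frac1{r^2})$ is a limit of $(M/n,B/n)$ with $n\to\infty$. Every point of the triangle has this form, so every pair in the region is possible. $\blacksquare$

## Unclaimed edges and arcs: necessity in Theorem 2 for $r\ge3$

We have $B\le M\le rB$ and $D\ge0$ from (1) and Lemma 3. The example with $r=3$, $n=7$ showed what is missing. There, two vertices claimed everything, and a third vertex could not find three edges because a tree has no room. The next lemma is the general form of this observation. It compares two assignments and uses that the edges on which they disagree form a forest.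

**Lemma 4.** *Let $U,U^*$ be feasible, $k=|U\setminus U^*|\ge1$, $s=|U^*\setminus U|$, $D=n-1-r|U^*|$. Then $s\ge(r-1)k+1-D$.*

*Proof.* Fix assignments $(F_x)_{x\in U}$ and $(F^*_y)_{y\in U^*}$.

**Classify the edges of the $F_x$.** Call an edge *free* if it lies in no $F^*_y$. There are exactly $D$ free edges. Call an edge an *arc* if it lies in $F_x$ and in $F^*_y$ with $x\ne y$; its ends are then $x$ and $y$. For $x\in U$ let $\mathrm{in}(x)$ and $\mathrm{free}(x)$ be the numbers of arcs and of free edges in $F_x$. For $y\in U^*$ let $\mathrm{out}(y)$ be the number of arcs in $F^*_y$. Since the $F_x$ are disjoint, $\sum_{x\in U}\mathrm{free}(x)\le D$.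

**Bound the number of arcs from below.**

* If $x\in U\setminus U^*$, there is no $F^*_x$, so every edge of $F_x$ is free or an arc, and $\mathrm{in}(x)+\mathrm{free}(x)=r$.
* If $x\in U\cap U^*$, every edge of $F_x$ is free, an arc, or in $F^*_x$, and only one of these. So
$$\mathrm{in}(x)+\mathrm{free}(x)=r-|F_x\cap F^*_x|=|F^*_x\setminus F_x|\ge\mathrm{out}(x),$$
because an arc in $F^*_x$ lies in some $F_z$ with $z\ne x$ and hence not in $F_x$. Suppose that such an $x$ is an end of some arc. Either the arc lies in $F_x$ and $\mathrm{in}(x)\ge1$, or it lies in $F^*_x$ and $\mathrm{out}(x)\ge1$. In both cases $\mathrm{in}(x)+\mathrm{free}(x)\ge1$.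

Let $I'$ be the set of those $x\in U\cap U^*$ that are ends of arcs. Each arc lies in exactly one $F_x$, so the number of arcs is
$$\sum_{x\in U}\mathrm{in}(x)=\sum_{x\in U}\big(\mathrm{in}(x)+\mathrm{free}(x)\big)-\sum_{x\in U}\mathrm{free}(x)\ \ge\ rk+|I'|-D .$$

**Bound it from above.** The ends of an arc lie in $U\cup U^*$, and an end lying in $U\cap U^*$ is in $I'$. So the arcs are edges of a forest on the vertex set $(U\setminus U^*)\cup(U^*\setminus U)\cup I'$, which is nonempty since $k\ge1$. There are at most $k+s+|I'|-1$ of them.

Comparing, $|I'|$ cancels and $rk-D\le k+s-1$, as claimed. $\square$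

**Necessity of (2) for $r\ge3$.** Let $d=M-B\ge1$. Take $U$ maximal feasible with $|U|=B$ and $U^*$ feasible with $|U^*|=M$, and let $s,k$ be as before. Then $s-k=d$. By Lemma 3, $s\le rk$; since $s\ge d\ge1$ this forces $k\ge1$. Also $d=s-k\le(r-1)k$, so $k\ge k_0:=\lceil d/(r-1)\rceil$. Lemma 4 applies, and gives
$$d=s-k\ge(r-2)k+1-D\ge(r-2)k_0+1-D,$$
which is (2). $\square$

## For $r=2$, $M=2B\geq 2$ happens only in $P_5$

Let $r=2$. If $n\le2$, no vertex is eligible and $M=B=0$. Let $n\ge3$. Some vertex has degree at least $2$ and is feasible alone, so the empty set is not maximal and $B\ge1$. By (1) and Lemma 3, $B\le M\le2B$ and $2M\le n-1$. To prove the necessity in Theorem 2, it remains to show that $M=2B$ with $B\ge1$ forces $B=1$ and $n=5$.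

So let $U$ be maximal feasible with $|U|=B$, and $U^*$ feasible with $|U^*|=2B$. If $i=|U\cap U^*|$, Lemma 3 gives $2B-i\le2(B-i)$, so $i=0$ and $U\cap U^*=\emptyset$. The plan is to exploit that equality holds in the proof of Lemma 3, read off from this the shape of the tree, and then count edges.

**Step 1: equality in the exchange argument gives a nonnegative submodular function.** As in Lemma 3, extend $U\times[2]$ by elements of $U^*\times[2]$ to a matchable set $K$ with $|K|=4B$. It contains $2B$ elements of $U^*\times[2]$. It contains at most one copy of each $v\in U^*$, since otherwise $U\cup\{v\}$ would be feasible. As $|U^*|=2B$, it contains exactly one copy of every $v\in U^*$. So $K$ has two copies of each vertex of $U$ and one of each vertex of $U^*$, and Hall's condition for $K$ says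
$$h(Z):=e(Z)-2|Z\cap U|-|Z\cap U^*|\ \ge0\qquad\text{for all }Z\subseteq U\cup U^*. \tag{5}$$
Recall that a set function $g$ is *submodular* if $g(Z\cup Z')+g(Z\cap Z')\le g(Z)+g(Z')$ for all $Z,Z'$. The function $e$ is submodular: an edge counted in $e(Z\cap Z')$ is counted in both $e(Z)$ and $e(Z')$, and an edge counted in $e(Z\cup Z')$ is counted in at least one of them. The subtracted terms satisfy the relation with equality. So $h$ is submodular. If $h(Z)=h(Z')=0$, then $h(Z\cup Z')+h(Z\cap Z')\le0$, and since both terms are nonnegative, $h(Z\cup Z')=0$. So zero sets of $h$ are closed under finite unions.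

**Step 2: every edge at $U$ goes to $U^*$.** For $v\in U^*$ the set $U\cup\{v\}$ is infeasible, so by Hall's condition some $Z\subseteq U\cup\{v\}$ has $e(Z)\le2|Z|-1$. Since $U$ is feasible, $v\in Z$. Writing $Z=W_v\cup\{v\}$ with $W_v\subseteq U$, we have $e(W_v\cup\{v\})\le2|W_v|+1$, that is, $h(W_v\cup\{v\})\le0$. By (5),
$$h(W_v\cup\{v\})=0\qquad\text{for every }v\in U^*. \tag{6}$$
Let $W=\bigcup_{v\in U^*}W_v$. Taking the union of these zero sets, $h(U^*\cup W)=0$, so
$$e(U^*\cup W)=2|W|+2B\le4B .$$
But $e(U^*\cup W)\ge e(U^*)\ge2|U^*|=4B$, since $U^*$ is feasible. So equality holds throughout: $|W|=B$, hence $W=U$, and $e(U\cup U^*)=e(U^*)=4B$. So every edge with an end in $U$ also has an end in $U^*$. As $U\cap U^*=\emptyset$, this means that $U$ is independent and that all neighbors of $U$ lie in $U^*$.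

**Step 3: the non-leaf vertices are exactly $U\cup U^*$.** Members of feasible sets have degree at least $2$. Conversely, suppose $z\notin U\cup U^*$ has degree at least $2$. Since $U\cup\{z\}$ is infeasible, as in Step 2 there is $W'\subseteq U$ with $e(W'\cup\{z\})\le2|W'|+1$. By Step 2, $z$ is not adjacent to any vertex of $U$, so the edges at $z$ and those at $W'$ are disjoint and
$$e(W'\cup\{z\})=e(W')+\deg z\ge2|W'|+2,$$
a contradiction. So there are exactly $3B$ non-leaf vertices. The path between two non-leaf vertices has no leaf in it, so the non-leaf vertices induce a subtree, with $3B-1$ edges. As $n\ge3$, no edge joins two leaves, so every edge meets $U\cup U^*$ and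
$$n-1=e(U\cup U^*)=4B .$$
Hence there are $n-3B=B+1$ leaves. The neighbor of a leaf is not a leaf, and by Step 2 it is not in $U$, so every leaf is adjacent to a vertex of $U^*$.

**Step 4: each vertex of $U^*$ has at most one special neighbor.** Since $U$ is independent, $e(W_v\cup\{v\})=\sum_{u\in W_v}\deg u+|N(v)\setminus W_v|$, where $N(v)$ is the set of neighbors of $v$. So (6) reads
$$\sum_{u\in W_v}(\deg u-2)+|N(v)\setminus W_v|=1. \tag{7}$$
All terms are nonnegative integers. Every $u\in U$ lies in some $W_v$, because $W=U$; so every $u\in U$ has degree $2$ or $3$. Call a neighbor of $v\in U^*$ *special* unless it is a vertex of $U$ of degree $2$. By (7) there are two cases. Either $N(v)\subseteq W_v$ and exactly one vertex of $W_v$ has degree $3$; then only that vertex can be a special neighbor. Or $|N(v)\setminus W_v|=1$ and all vertices of $W_v$ have degree $2$; then only the one neighbor outside $W_v$ can be special. In both cases $v$ has at most one special neighbor.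

**Step 5: count special neighbors.** Let $q$ be the number of edges with both ends in $U^*$. The subtree on $U\cup U^*$ has $3B-1$ edges and $U$ is independent, so there are $3B-1-q$ edges between $U$ and $U^*$. All edges at $U$ are of this kind, so $\sum_{u\in U}\deg u=3B-1-q$. Since the degrees are $2$ or $3$, the number of vertices of degree $3$ in $U$ is
$$t=(3B-1-q)-2B=B-1-q\ge0 .$$
Now count pairs ($v\in U^*$, special neighbor of $v$). Each of the $B+1$ leaves is in one pair. Each edge inside $U^*$ gives two. Each degree-$3$ vertex of $U$ is a special neighbor of its three neighbors. By Step 4 the total is at most $|U^*|=2B$: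
$$(B+1)+2q+3(B-1-q)\le2B,\qquad\text{that is,}\qquad q\ge2B-2 .$$
Together with $q\le B-1$ this gives $B\le1$. So $B=1$, $M=2$, and $n=4B+1=5$. This completes the necessity in Theorem 2. $\square$

## Trees with prescribed $(n,M,B)$

Now we prove the sufficiency in Theorem 2.

**Case $r=2$.** For $n\le2$ take the only tree. The triple $(5,2,1)$ is realized by $X=P_5$. Let $n\ge3$, $1\le B\le M\le2B-1$ and $2M\le n-1$. Take the hub tree $T(x,y,p)$ with
$$x=M-B\ge0,\qquad y=2B-M-1\ge0,\qquad p=n-2M+1\ge2=r .$$
By (4) its parameters are $1+2x+y=M$ and $1+x+y=B$. By (3) its size is $1+p+4x+2y=1+p+2(M-1)=n$.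

The hub $h$ costs one unit in both $M$ and $B$, and this is why it cannot reach $M=2B$. For $r\ge3$ we avoid the hub by gluing trees in a row at leaves; glued vertices have degree $2<r$ and are harmless. For $r=2$ such a vertex would be eligible. For example, gluing two copies of $P_5$ at leaves gives $P_9$. Its $7$ inner vertices have degree $2=r$, so the feasible sets are the independent sets of the path $P_7$ on them. The maximum size is $4$. A maximal independent set of $P_7$ must dominate all seven vertices, and a vertex dominates at most three, so at least $3$ are needed; the second, fifth and seventh vertices do it. So $M=4$, $B=3$, and not $B=2$.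

**Case $r\ge3$.** Let $(n,M,B)$ satisfy the conditions of Theorem 2 and let $d=M-B$. If $B=0$, then $M=0$, and the path with $n$ vertices works because it has no eligible vertex. Let $B\ge1$ from now on. Put
$$k=\Big\lceil\frac d{r-1}\Big\rceil,\qquad s=d+k .$$
Since $M\le rB$, we have $d\le(r-1)B$ and so $k\le B$.

The design imitates $X$: $k$ vertices $u_i$ of degree $r$ are to be exchanged for $s$ neighbors, each of degree exactly $r$. If all neighbors of the $u_i$ were distinct and of degree $r$, there would be $rk$ of them, which is too many by $R=rk-s$. There are two ways to lose one neighbor: let two of the $u_i$ share one, which costs no edge, or make it a leaf, which costs an unclaimed edge. A forest allows only $k-1$ sharings, and the rest has to be paid from $D$.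

**Step 1: a forest that carries the gap (if $d\ge1$).** Then $k\ge1$. Let $R=rk-s=(r-1)k-d$, so $0\le R\le r-2$ by the choice of $k$. Put
$$j=\min(R,k-1),\qquad f=R-j=\max(0,R-k+1).$$
Condition (2) says $D\ge(r-2)k+1-d=R-k+1$. As also $D\ge0$, we get $f\le D$. Now take vertices $u_1,\dots,u_k$, each of degree $r$, such that:

* for $1\le i\le j$, the vertices $u_i$ and $u_{i+1}$ have a common neighbor $w_i$ of degree $r$, whose other $r-2$ neighbors are leaves;
* $u_1$ has $f$ leaf neighbors;
* all remaining neighbors of the $u_i$ are *private*: each is adjacent to one $u_i$ and to $r-1$ leaves, hence has degree $r$.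

This is a forest: $u_1,w_1,u_2,\dots,w_j,u_{j+1}$ form a path with pendant pieces, and each further $u_i$ is in a component of its own.

*Every $u_i$ has a private neighbor (which shows in particular that the numbers fit).* For $i\ge2$, at most two of the $r$ neighbors of $u_i$ are $w$'s and none is a leaf, so at least $r-2\ge1$ are private. For $i=1$, at most one neighbor is a $w$. If $f=0$, at least $r-1$ neighbors are private. If $f>0$, then $f=R-k+1\le r-1-k$, so at least $r-1-f\ge k\ge1$ are private.

*Counts.* The $u_i$ have $rk$ edges in all. Of these, $f$ go to leaves and $2j$ to the $w$'s, so there are $rk-f-2j$ private vertices. Together with the $j$ vertices $w_i$ this makes $rk-f-j=rk-R=s$ vertices. They have degree $r$ and are pairwise nonadjacent, and every edge is incident with one of them except the $f$ leaf edges at $u_1$. So the forest has $rs+f$ edges.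

If $d=0$, let the forest be empty, with $k=s=f=0$.

*Examples for $r=3$.* If $d=1$, then $k=1$, $s=2$, $R=1$, $j=0$, $f=1$: this is the tree with $8$ vertices found by hand. If $d=3$, then $k=2$, $s=5$, $R=1$, $j=1$, $f=0$: $u_1$ and $u_2$ share $w_1$ and have two private neighbors each, and the tree has $15$ edges.

**Step 2: assembly to a tree with $n$ vertices.** Add $B-k$ copies of the star $Y$ to the forest. We now have at least one tree, since $B\ge1$. Each of the trees has at least two leaves. Arrange them in a sequence and identify one leaf of each tree with a leaf of the next, using distinct leaves of each tree for its two connections. Glued vertices have degree $2<r$. The resulting tree has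
$$rs+f+r(B-k)=r(d+k)+f+r(B-k)=rM+f$$
edges. Append a path with $D-f\ge0$ new vertices at a leaf. This creates only vertices of degree at most $2<r$, so no new eligible vertex. The final tree $T$ has $rM+D=n-1$ edges, hence $n$ vertices.

**Step 3: feasible sets of $T$ are independent sets.** The eligible vertices of $T$ are the $u_i$, the $s$ private and $w$ vertices, and the $B-k$ star centers. All have degree exactly $r$: gluing and appending happened only at leaves. So a member of a feasible set claims all its edges, and as for the block $X$, the feasible sets are exactly the independent sets of the graph $H$ that $T$ induces on the eligible vertices. In $H$ the star centers are isolated. For each $i$ fix a private neighbor $v_i$ of $u_i$; its other neighbors in the forest are leaves, so $u_i$ is its only neighbor in $H$. The $v_i$ are distinct.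

**Step 4: $M(T)=M$.** The private vertices, the $w$'s and the centers form an independent set of size $s+B-k=d+B=M$. Conversely, an independent set contains at most one end of each of the $k$ disjoint edges $u_iv_i$, so its size is at most
$$|V(H)|-k=(k+s+B-k)-k=s+B-k=M .$$

**Step 5: $B(T)=B$.** A maximal independent set of $H$ contains all $B-k$ centers, since they are isolated. It meets each $\{u_i,v_i\}$: if it does not contain $u_i$, then $v_i$, whose only neighbor is $u_i$, can be added and so must already be there. So it has at least $(B-k)+k=B$ elements. The set of all $u_i$ and all centers has size $B$. It is independent, because no two $u_i$ are adjacent, and it is maximal, because every private vertex and every $w_i$ is adjacent to some $u_i$.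

This proves Theorem 2. $\blacksquare$

## Trees with $E(T,r)=\frac{(r-1)n+m(T,r)}{r}$

Equality in the bound of Theorem 1 means $M=rB$, and Theorem 2 tells us when it occurs.

For $r\ge3$ and $M=rB$ with $B\ge1$ we have $M-B=(r-1)B$, so (2) reads $D\ge(r-2)B+1-(r-1)B=1-B$. This holds automatically once $D\ge0$. So equality is attained for every $B\ge1$ and every $n\ge r^2B+1$.

For $r=2$, equality is attained only for $n\in\{1,2,5\}$: by the trees with at most two vertices, where $M=B=0$, and by trees with $(n,M,B)=(5,2,1)$. Every other tree has $M\le2B-1$, that is, $B\ge\frac{M+1}2$, and so
$$E(T,2)=n-B\le n-\frac{n-m(T,2)+1}{2}=\frac{n+m(T,2)-1}2 .$$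
This bound is attained for infinitely many $n$: take $M=2B-1$ in Theorem 2, for any $B\ge1$ and any $n\ge2M+1$.
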